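# Tight polyhedral complex projective planes in 8-space

## 1. Six points in 5-space carrying a projective plane

Take six points $0,1,2,3,4,5$ in $\mathbb E^5$ that span a 5-simplex. Read the labels $1,\dots,5$ modulo 5, and consider the ten triangles
$$\{0,i,i+1\},\qquad \{i,i+1,i+3\}\qquad (i=1,\dots,5).$$
Let $X$ be their union. We check three things by hand.

First, $X$ is a projective plane. Every edge lies in exactly two of the triangles. The edge $\{0,i\}$ lies in $\{0,i,i+1\}$ and $\{0,i-1,i\}$. The edge $\{i,i+1\}$ lies in $\{0,i,i+1\}$ and $\{i,i+1,i+3\}$. The edge $\{j,j+2\}$ lies in $\{j-1,j,j+2\}$ and $\{j+2,j+3,j\}$. The link of $0$ is the pentagon $1\,2\,3\,4\,5$, and the link of $1$ is the pentagon $0\,2\,4\,3\,5$. The symmetry $i\mapsto i+1$ gives the other links. So $X$ is a connected closed surface with $6-15+10=1$ as its Euler characteristic, that is, $\mathbb RP^2$. It contains all fifteen edges of the simplex.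

Second, a 3-set spans a triangle of $X$ if and only if its complement does not. The complement of $\{0,i,i+1\}$ is three consecutive numbers, which is not on the list. The complement of $\{i,i+1,i+3\}$ is $\{0,i+2,i+4\}$, which is not on the list either. There are twenty 3-sets, so ten complementary pairs, and each pair contains exactly one triangle of $X$.

Third, cut $X$ with an open half-space $h$. Let $C$ be the set of vertices in $h$ and $D$ the set of remaining vertices, both assumed nonempty. For a vertex set $E$ let $X[E]$ be the union of the simplices of $X$ with all vertices in $E$. A point of $X\cap h$ has positive barycentric weight on $C$. Slide it linearly to its normalized part on $C$: both ends of the motion lie in $h$, so the whole segment does. Hence $X\cap h$ retracts by deformation onto $X[C]$, and by the same motion $X\setminus X[D]\simeq X[C]$.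

* If $D$ spans a simplex of $X$ (this includes $|D|\le 2$), then $X\setminus X[D]$ is $\mathbb RP^2$ minus a closed simplex, an open Möbius band. Its inclusion into $\mathbb RP^2$ is an isomorphism on $H_0$ and $H_1$ with coefficients $\mathbb F_2$, and its $H_2$ is zero.
* Otherwise $|D|\ge3$. If $|D|=3$, then $C$ spans a triangle of $X$ by complementarity. If $|D|\ge4$, then $|C|\le2$. So $X[C]$ is a simplex, hence contractible.

In all cases $H_*(X\cap h;\mathbb F_2)\to H_*(X;\mathbb F_2)$ is injective. This property has a name.

**Definition.** Let $M$ be a closed manifold. A *polyhedral embedding* $f\colon M\to\mathbb E^N$ is an embedding for which there is a triangulation of $M$ on each simplex of which $f$ is affine. Fix a field $F$. The embedding is *tight* with respect to $F$ if for every open half-space $h\subset\mathbb E^N$ the map $H_*(f^{-1}(h);F)\to H_*(M;F)$ induced by inclusion is injective. It is *substantial* if $f(M)$ lies in no affine hyperplane of $\mathbb E^N$.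

For the circle in the plane, the boundary of a convex polygon is tight: a half-plane meets it in nothing, in an open arc, or in everything. A non-convex quadrilateral is not tight: some half-plane cuts off two disjoint arcs around the two vertices beside the reflex one, and $H_0$ is not injective. The field matters. Our $\mathbb RP^2$ is not tight over $\mathbb Q$: if $C$ is a 3-set that spans no triangle of $X$, then $X[C]$ is a circle, with $H_1(X[C];\mathbb Q)=\mathbb Q$, while $H_1(\mathbb RP^2;\mathbb Q)=0$. (In a simplex, any set of vertices can be cut off by a half-space.)

**Does tightness force this complex?** Suppose $X\cong\mathbb RP^2$ is embedded polyhedrally in $\mathbb E^5$, tight over $\mathbb F_2$, and suppose that its convex hull is a 5-simplex. Grant for the moment that injectivity also holds for $X\cap G$, where $G$ is a closed proper face of the hull (Lemma 1 below). Each vertex is in $X$. Each $X\cap(\text{edge})$ is connected and contains both ends, so all edges are in $X$. If a triangle $T$ is not contained in $X$, then $X\cap T$ contains $\partial T$ and misses an interior point of $T$, so $H_1(X\cap T)\ne0$, and this group injects into $H_1(X)$. Two disjoint triangles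 cannot both be missing: they would carry disjoint cycles, both representing the nonzero class $a\in H_1(\mathbb RP^2;\mathbb F_2)$, although $a\cdot a=1$. So if $f_2$ triangles are present and $20-f_2$ are missing, complementation gives $f_2\ge 20-f_2$. On the other hand, triangulate $X$ so finely that the edges and the present triangles are subcomplexes. A small 1-simplex inside an edge lies in only two small triangles, and each present triangle at that edge uses one of them. So every edge lies in at most two present triangles, and $3f_2\le2\cdot15$. Together $f_2=10$, every edge lies in exactly two present triangles, and exactly one triangle of each complementary pair is present. The small triangles inside the ten present ones form a nonzero mod 2 cycle on a connected closed surface, so they are everything: $X$ is the union of the ten triangles.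

Tightness thus forced $X$ to be a subcomplex with the combinatorics found above. But we assumed that the hull is a simplex. What happens without that assumption, and one dimension up the ladder, for $\mathbb CP^2$?

## 2. The statement for $\mathbb CP^2$ in $\mathbb E^8$

Let $\mathbb CP^2_9$ denote the (unique) 9-vertex triangulation of $\mathbb CP^2$. The paper "Tight polyhedral models of isoparametric families, and PL-taut submanifolds" contains, as its Theorem 17, the following: the image of any PL-taut polyhedral embedding of $\mathbb CP^2$ into 8-space, not in a hyperplane and with all vertices in general position, is a subcomplex of an 8-simplex which is combinatorially equivalent to $\mathbb CP^2_9$. PL-tautness is a stronger hypothesis than tightness; we do not need its definition. The conjecture is that the assertion holds without general position and for any tight polyhedral embedding. It is true.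

**Theorem 1.** Let $f\colon\mathbb CP^2\to\mathbb E^8$ be a substantial polyhedral embedding that is tight with respect to some field $F$. Then $f(\mathbb CP^2)$ is a subcomplex of the boundary complex of an 8-simplex, and as a simplicial complex it is combinatorially equivalent to $\mathbb CP^2_9$.

The proof uses only the homology of $\mathbb CP^2$ until its last line. Fix the field $F$; homology has coefficients in $F$ unless stated otherwise. Consider the hypothesis

**(H)** $M$ is a closed connected topological 4-manifold with $H_1(M)=H_3(M)=0$ and $H_0(M)\cong H_2(M)\cong H_4(M)\cong F$.

$\mathbb CP^2$ satisfies (H) for every $F$.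

**Theorem 2.** Let $M$ satisfy (H), and let $f\colon M\to\mathbb E^d$ be a substantial polyhedral embedding, tight with respect to $F$.

1. $d\le8$.
2. If $d=8$, then $\operatorname{conv}f(M)$ is an 8-simplex and $f(M)$ is a subcomplex of its boundary that contains all 9 vertices, all edges and all triangles. This complex is $\mathbb CP^2_9$, and $M\cong\mathbb CP^2$.
3. Conversely, $\mathbb CP^2_9\subset\partial\Delta^8\subset\mathbb E^8$ is tight for every field. The simplexwise affine map $|\mathbb CP^2_9|\to\mathbb E^7$ given by any 9 points in general position is a substantial embedding, also tight for every field.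

Throughout, $M$ satisfies (H), $f$ is tight and substantial, $X=f(M)$ and $P=\operatorname{conv}X$. Since $f$ is substantial, $P$ is a $d$-polytope.

## 3. Polytopes, balls, duality, and links in $X$

**Polytopes.** "Face" means closed face of $P$; $\emptyset$ (of dimension $-1$) and $P$ are faces. Intersections of faces are faces, and $P\cap\operatorname{aff}G=G$ for a face $G$. If a point of a face $G$ is an interior point of a segment in $P$, the segment lies in $G$; in particular a face that contains a relative interior point of a face $g$ contains $g$. For faces $G'\subset G''$, the faces between them form the face lattice of a polytope $G''/G'$ of dimension $\dim G''-\dim G'-1$, the *quotient*. If the dimensions differ by 3, it is a polygon. For the 3-cube $P$: a square face $G_2$ gives $G_2/\emptyset$, a 4-gon, while for a vertex $v$ the quotient $P/v$ is a triangle, because three edges and three squares meet at $v$. A *flag* is a chain $G_0\subset G_1\subset\dots\subset G_d=P$ with $\dim G_k=k$; we put $G_{-1}=\emptyset$. Every pair $G'\subset G''$ is part of a flag. The graph of a polytope is connected.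

**PL balls.** "Ball" means PL ball. A cone over an $m$-ball $S$ is an $(m+1)$-ball, with boundary the union of $S$ and the cone over $\partial S$. Every triangulation of a PL $m$-ball is a combinatorial ball. It is pure, and it is *strongly connected*: any two $m$-simplices are joined by a chain of $m$-simplices in which consecutive ones share an $(m-1)$-simplex. If a $k$-simplex lies in the boundary, its link is an $(m-k-1)$-ball, whose boundary is its link in the boundary sphere.

**Duality (D)** (Bredon, *Topology and Geometry*, Thm. VI.8.3). Since $H_4(X)\ne0$, the manifold $X\cong M$ is $F$-orientable. For a closed subpolyhedron $Y\subset X$ there is an isomorphism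
$$H^p(X,Y)\cong H_{4-p}(X\setminus Y),$$
natural for inclusions; in particular $H^p(X,Y)\to H^p(X)$ corresponds to $H_{4-p}(X\setminus Y)\to H_{4-p}(X)$. (For polyhedra, Čech and singular cohomology agree.)

**Triangulations of $X$.** Let $\mathcal T$ be a triangulation of $X$, let $\sigma$ be a $k$-simplex and $x$ an interior point of $\sigma$. From $H_i(X,X\setminus x;\mathbb Z)\cong\tilde H_{i-k-1}(\operatorname{lk}\sigma;\mathbb Z)$ and the fact that $X$ is a 4-manifold, $\operatorname{lk}\sigma$ has the integral homology of $S^{3-k}$, where $S^{-1}=\emptyset$ and $\tilde H_{-1}(\emptyset;\mathbb Z)=\mathbb Z$. We use four consequences.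

* $\mathcal T$ is pure of dimension 4: if $\sigma$ is maximal, its link is empty, so $3-k=-1$.
* Each 3-simplex lies in exactly two 4-simplices, since its link is 0-dimensional with the homology of $S^0$.
* The link of a 2-simplex is a graph whose vertex links are links of 3-simplices, that is, pairs of points. So it is a closed 1-manifold with the homology of $S^1$, a circle. The link of a 1-simplex is then a 2-dimensional complex whose vertex links are circles, a closed surface with the homology of $S^2$. It is a 2-sphere.
* $\mathcal T$ is strongly connected. Let $X^{(2)}$ be the 2-skeleton. By (D) and $H^3(X^{(2)})=H^4(X^{(2)})=0$,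
$$H_0(X\setminus X^{(2)})\cong H^4(X,X^{(2)})\cong H^4(X)\cong F,$$
so $X\setminus X^{(2)}$ is connected. It is the union of the open 3- and 4-simplices. If the 4-simplices fell into several chain classes, the open 4-simplices of each class together with the open 3-simplices on them would form disjoint open sets covering $X\setminus X^{(2)}$, which is impossible.

## 4. What tightness says about the faces of the convex hull

**Lemma 1.** For every proper nonempty face $G$ of $P$, $H_*(X\cap G)\to H_*(X)$ is injective.

*Proof.* The purpose is to replace an open half-space by a closed face. Let $G=P\cap\{\xi=c\}$ with $\xi$ affine and $\xi\le c$ on $P$. Triangulate $X$ rectilinearly, and choose $c'<c$ larger than all values $\xi(w)<c$ at vertices $w$ of the triangulation. A point of $X$ with $\xi=c$ is a convex combination of vertices with $\xi\le c$, so all vertices it uses have $\xi=c$: hence $X\cap G$ is the full subcomplex on the vertices with $\xi=c$. A point of $X\cap\{\xi>c'\}$ has positive total weight on these vertices, otherwise $\xi<c'$ there. Moving it linearly to its normalized part on these vertices does not decrease $\xi$. So $X\cap G$ is a deformation retract of $X\cap\{\xi>c'\}$,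 and tightness applies. $\square$

**Lemma 2.** Let $G$ be a face, $\dim G=m\ge1$, with $\partial G\subset X$ and $\tilde H_{m-1}(X\cap G)=0$. Then $G\subset X$.

*Proof.* Otherwise choose an interior point $y$ of $G$ that is not in $X$. Then $\partial G\subset X\cap G\subset G\setminus y$, and the isomorphism $F\cong\tilde H_{m-1}(\partial G)\to\tilde H_{m-1}(G\setminus y)$ would factor through $0$. $\square$

The next lemma replaces $a\cdot a=1$ from Section 1.

**Lemma 3.** If $Y,Z\subset X$ are disjoint closed subpolyhedra, then $H_2(Y)\to H_2(X)$ and $H_2(Z)\to H_2(X)$ are not both nonzero.

*Proof.* Suppose the second map is nonzero. As $Z\subset X\setminus Y$ and $H_2(X)\cong F$, the map $H_2(X\setminus Y)\to H_2(X)$ is onto. By (D), $H^2(X,Y)\to H^2(X)$ is onto. By the exact sequence of the pair, $H^2(X)\to H^2(Y)$ is $0$. Over a field this is the dual of $H_2(Y)\to H_2(X)$, so that map is $0$. $\square$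

**Lemma 4.** Let $d\ge5$.

(a) All faces of dimension $\le2$ lie in $X$.

(b) If $T$ is a 3-face with $T\not\subset X$, then all faces of dimension 3 and 4 disjoint from $T$ lie in $X$.

*Proof.* (a) Vertices of $P=\operatorname{conv}X$ lie in $X$. For a proper nonempty face $G$, Lemma 1 gives $\tilde H_0(X\cap G)=0$, because $H_0(X\cap G)$ is nonzero and injects into $H_0(X)\cong F$; it also gives $H_1(X\cap G)=0$, because $H_1(X)=0$. Apply Lemma 2 with $m=1$, then with $m=2$.

(b) By (a), every 3-face has its boundary in $X$. If a 3-face $G$ is not in $X$, Lemma 2 gives $H_2(X\cap G)\ne0$, and by Lemma 1 this group injects into $H_2(X)$. By Lemma 3, two disjoint 3-faces cannot both fail to lie in $X$. So all 3-faces disjoint from $T$ lie in $X$. If $G$ is a 4-face disjoint from $T$, its 3-faces are disjoint from $T$, so $\partial G\subset X$; and $H_3(X\cap G)$ injects into $H_3(X)=0$. By Lemma 2, $G\subset X$. $\square$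

## 5. Nine vertices, two inequalities, and what is missing

Let $d=8$ and try to imitate Section 1. Suppose first that $P$ is an 8-simplex, with 9 vertices. By Lemma 4(a) all vertex sets of size at most 3 span faces in $X$. Let $f_3$ and $f_4$ be the numbers of 4-sets and 5-sets spanning faces in $X$, and $N=126-f_3$ the number of missing 4-sets. Complementation (Lemma 4(b)) gives
$$f_4\ge N, \tag{1}$$
and since a 3-simplex lies in only two 4-simplices,
$$5f_4\le2f_3=2(126-N). \tag{2}$$
In Section 1 the missing sets and the top-dimensional sets had the same size, 3, and two such inequalities met. Here the missing sets have size 4 and the top-dimensional ones have size 5. Inequalities (1) and (2) give only $N\le36$. For instance $N=0$, $f_4=50$ satisfies both. We lack a lower bound for $N$. If $X$ were known to be a subcomplex, then $9-36+84-f_3+f_4=3$ and $5f_4=2f_3$ would give $f_3=90$, $f_4=36$. But Lemma 4 puts only the faces of dimension at most 2 into $X$; it does not say that $X$ meets a missing 3-face in its boundary only.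

The second obstacle is worse: $P$ need not be a simplex a priori. The polytope $\Delta^4\times\Delta^4$ also has dimension 8. Its faces are products of faces, and if $T=\sigma\times w$ with $\sigma$ a 3-face of the first factor and $w$ a vertex of the second, then the vertices outside $T$ lie in no proper face. There are no complements to count with, and there is no fixed total such as 126.

The two obstacles are removed separately.

For the lower bound, look along an edge $ij$. Its link in $X$ is a 2-sphere. Each of the seven triangles $ijk$ marks a point on this sphere, and each present tetrahedron $ijkl$ draws an arc from the point of $k$ to the point of $l$. This is a planar graph on 7 vertices, so at most $15$ of the $21$ tetrahedra at $ij$ are present and at least six are missing. Summing over edges gives $N\ge36$, which is exactly what we need.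

For the shape of $P$, note that the argument does not need faces. It needs balls $R(C)$, indexed by subsets $C$ of a 9-element set, built from faces of $P$, and intersecting like the faces of a simplex. Every polytope has such a system.

## 6. The coarse simplex inside a polytope

The next lemma is a version of Grünbaum's refinement theorem with control by a flag. Index sets are written $ijk=\{i,j,k\}$ and so on.

**Lemma 5.** Let $P$ be a $d$-polytope and $G_0\subset G_1\subset\dots\subset G_d=P$ a flag. To every $C\subset\{0,\dots,d\}$ one can assign $R(C)\subset P$, with $R(\emptyset)=\emptyset$, such that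

* (R1) for $C\ne\emptyset$, $R(C)$ is a union of faces of $P$ and a ball of dimension $|C|-1$ (hence it is a union of $(|C|-1)$-dimensional faces);
* (R2) $R(C)\cap R(C')=R(C\cap C')$;
* (R3) $\partial R(C)=\bigcup_{i\in C}R(C\setminus i)$ if $|C|\ge2$;
* (R4) $R(\{0,\dots,k\})=G_k$;
* (R5) if $2\le k\le d$ and the polygon $G_k/G_{k-3}$ is an $n$-gon, then $R(\{k-1,k\})$ contains at least $n-2$ edges of $P$.

**Example.** For a polygon with $n$ sides, vertex $v=G_0$ and edge $G_1\ni v$: $R(0)=v$, $R(1)$ and $R(2)$ are the two neighbors of $v$, $R(01)$ and $R(02)$ are the two edges at $v$, and $R(12)$ is the arc of the other $n-2$ edges. For the cube $[0,1]^3$ with $v=0$, $G_1=[0,e_1]$ and $G_2$ the square spanned by $e_1,e_2$, the construction below gives $R(0)=0$ and $R(i)=e_i$. Further, $R(0i)=[0,e_i]$; $R(ij)$ for $i,j\ge1$ is the two-edge path $e_i,\ e_i+e_j,\ e_j$; $R(0ij)$ is the square spanned by $e_i,e_j$; and $R(123)$ is the union of the three squares not containing $0$. Here $R(12)$ has $4-2$ edges. The bound of (R5) for $R(23)$ is $3-2=1$, because $G_3/G_0$ is a triangle, while $R(23)$ has two edges. So "at least" cannot be replaced by "exactly".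

*Proof of Lemma 5.* Why the parenthesis in (R1) holds: let $g$ be a maximal face of $P$ contained in $R(C)$. No other face contained in $R(C)$ meets the relative interior of $g$, so near such a point $R(C)$ looks like $g$. As $R(C)$ is a ball of dimension $|C|-1$, $\dim g=|C|-1$.

We use induction on $d$. For $d=0$ put $R(\{0\})=P$. Let $d\ge1$ and $v=G_0$.

**Step 1. The vertex figure and the map $\rho$.** We set up the recursion. Choose an affine function $\ell$ with $\ell(v)=0$ and $\ell>1$ at all other vertices of $P$. Put $H=\{\ell=1\}$ and $Q=P\cap H$, the vertex figure. Nonempty faces $q$ of $Q$ correspond to faces $\hat q\ni v$, $\hat q\ne\{v\}$, via $q=\hat q\cap H$ (with $\hat Q=P$), and $\dim\hat q=\dim q+1$. For $x\in Q$ let $\rho(x)$ be the last point in $P$ of the ray from $v$ through $x$.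

*$\rho$ is a homeomorphism from $Q$ onto the union of the faces not containing $v$.* Let $g$ be the smallest face containing $y=\rho(x)$. Then $y$ is in the relative interior of $g$. If $v\in g$, the ray could be prolonged in $g$ beyond $y$, a contradiction; so $v\notin g$. Conversely, let $y$ lie in a face $g\not\ni v$. The ray from $v$ through $y$ leaves $P$ at $y$; otherwise $y$ would be an interior point of a segment in $P$ with endpoint $v$, and $v\in g$. Also $\ell(y)>1$, since all vertices of $g$ satisfy this, so $[v,y]$ meets $H$ in a point of $Q$. Hence $\rho$ is a bijection as claimed. Its inverse is the central projection $y\mapsto v+(y-v)/\ell(y)$, which is continuous, and all spaces are compact.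

*Faces.* If $x\in q$, the ray stays in $\operatorname{aff}\hat q$, and $P\cap\operatorname{aff}\hat q=\hat q$. So the previous paragraph applies to $\hat q$ with vertex $v$ and vertex figure $q$: $\rho(q)$ is the union of the faces of $\hat q$ not containing $v$. Every point of $\hat q$ other than $v$ has $\ell>0$, and its ray from $v$ leaves $\hat q$ in $\rho(q)$. So $\hat q=v*\rho(q)$, the union of the segments $[v,y]$ with $y\in\rho(q)$.

**Step 2. PL structure.** We show that $\rho$ and coning preserve balls. If $g\not\ni v$ is a face, then $v\notin\operatorname{aff}g$, because $P\cap\operatorname{aff}g=g$. So the central projection maps $g$ injectively and projectively onto the polytope $\rho^{-1}(g)$, faces to faces. Let $S$ be a subcomplex of the face complex of $Q$. By Step 1, $\rho(S)$ is a union of faces of $P$, and so is $\rho(q)$ for each face $q$ in $S$. The faces of $P$ contained in $\rho(S)$ form a polytopal complex, and their preimages form a polytopal subdivision of $S$ with the same face poset. Both complexes therefore have isomorphic barycentric subdivisions, so $\rho(S)$ is PL homeomorphic to $S$, by a homeomorphism taking $\rho^{-1}(g)$ to $g$ for every face $g\subset\rho(S)$.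 In particular, if $S$ is a ball whose boundary is a subcomplex, then $\rho(S)$ is a ball with $\partial\rho(S)=\rho(\partial S)$. Each ray from $v$ meets $\rho(Q)$ at most once, $v\notin\rho(Q)$, and $v$ is outside the affine hull of each face in $\rho(S)$. So $v*\rho(S)$ is a PL cone, and if $S$ is a ball, it is a ball of one dimension more with
$$\partial(v*\rho(S))=\rho(S)\cup v*\rho(\partial S), \tag{3}$$
where $v*\emptyset:=\{v\}$, and $\partial S=\emptyset$ if $S$ is a point.

**Step 3. Definition.** Let $R_Q$ be the assignment for $Q$, with index set $\{1,\dots,d\}$ and flag $G_1\cap H\subset\dots\subset G_d\cap H$. For $C\subset\{1,\dots,d\}$ put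
$$R(C)=\rho(R_Q(C)),\qquad R(\{0\}\cup C)=v*\rho(R_Q(C)).$$

**Step 4. (R1)–(R4).** (R1): for nonempty $C$, Step 2 shows that $\rho(R_Q(C))$ is a union of faces and a ball of dimension $|C|-1$. Its cone is the union of the faces $\hat q$ with $q\subset R_Q(C)$, and a ball of dimension $|C|$. Finally $R(\{0\})=\{v\}$.

(R2): for $A=R_Q(C)$ and $B=R_Q(C')$ we have $A\cap B=R_Q(C\cap C')$ and
$$\rho(A)\cap\rho(B)=\rho(A\cap B),\quad (v*\rho(A))\cap\rho(B)=\rho(A\cap B),\quad (v*\rho(A))\cap(v*\rho(B))=v*\rho(A\cap B),$$
because $\rho$ is injective, each ray from $v$ meets $\rho(Q)$ at most once, and $v\notin\rho(Q)$.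

(R3): for $C\subset\{1,\dots,d\}$ with $|C|\ge2$ this is $\partial\rho(S)=\rho(\partial S)$ with $S=R_Q(C)$. For $\{0\}\cup C$ with $C\ne\emptyset$ it is (3): $\rho(S)=R(C)$, and $v*\rho(\partial S)=\bigcup_{i\in C}R((\{0\}\cup C)\setminus i)$. If $|C|=1$, the last set is $\{v\}=R(\{0\})$.

(R4): $R(\{0\})=\{v\}=G_0$, and for $k\ge1$, $R(\{0,\dots,k\})=v*\rho(G_k\cap H)=G_k$ by Step 1.

**Step 5. (R5).** Let $k=2$. Then $R(012)=G_2$ is an $n$-gon and $R(01)=G_1$ is an edge. $R_Q(\{2\})$ is a vertex $q$ of $Q$, so $R(02)=\hat q$ is also an edge. By (R3) the boundary of $G_2$ is $R(01)\cup R(02)\cup R(12)$. By (R2) the three arcs meet pairwise in one point, so $R(12)$ consists of the other $n-2$ edges of $G_2$.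

Let $k\ge3$. Then $(G_k\cap H)/(G_{k-3}\cap H)$ has the same face lattice as $G_k/G_{k-3}$ (for $k=3$, $G_0\cap H=\emptyset$). By induction $R_Q(\{k-1,k\})$ contains at least $n-2$ edges $q$ of $Q$. Each $\rho(q)$ is an arc consisting of edges of $P$, and for different $q$ these arcs share at most a point. So $R(\{k-1,k\})$ contains at least $n-2$ edges of $P$. $\square$

## 7. The complex $K$ and the planar graphs $\Gamma_{ij}$

From now on let $d\ge8$. Fix a rectilinear triangulation $\mathcal T$ of $X$ in which every face of $P$ contained in $X$ is a subcomplex. Choose any flag of $P$ and a corresponding $R$ from Lemma 5, and put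
$$K=\{C\subsetneq\{0,\dots,d\}:\ C\ne\emptyset,\ R(C)\subset X\}.$$
By (R2), $C'\subset C$ implies $R(C')\subset R(C)$, so $K$ is closed under taking nonempty subsets. By (R1) and Lemma 4(a), all $C$ with $1\le|C|\le3$ belong to $K$. For $C\in K$, $R(C)$ is a union of faces contained in $X$, hence a subcomplex of $\mathcal T$. Note that $A\notin K$ only says that some face in $R(A)$ is not in $X$; this is enough for what follows.

**Lemma 6.**

(i) If $|A|=4$ and $A\notin K$, then $R(A)$ contains a 3-face $T\not\subset X$, and every 5-set disjoint from $A$ is in $K$.

(ii) If $|A|=4$ and $A\in K$, then $A\cup v\in K$ for at most two $v\notin A$.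

(iii) For each pair $ij$, the graph $\Gamma_{ij}$ on the $d-1$ vertices $\{0,\dots,d\}\setminus ij$ with edges $\{kl:ijkl\in K\}$ is planar, so it has at most $3(d-1)-6$ edges.

*Proof.* (i) $R(A)$ is a union of 3-faces, so one of them, $T$, is not in $X$. Let $B$ be a 5-set with $A\cap B=\emptyset$. Then $R(A)\cap R(B)=R(\emptyset)=\emptyset$. So the 4-faces whose union is $R(B)$ are disjoint from $T$, and $R(B)\subset X$ by Lemma 4(b).

(ii) Let $\sigma\in\mathcal T$ be a 3-simplex in $R(A)$. If $A\cup v\in K$, the triangulated 4-ball $R(A\cup v)\supset R(A)$ is pure, so it contains a 4-simplex of $\mathcal T$ containing $\sigma$. Since $R(A\cup v)\cap R(A\cup v')=R(A)$ is 3-dimensional, different $v$ give different 4-simplices. Only two 4-simplices contain $\sigma$.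

(iii) Let $\tau\in\mathcal T$ be a 1-simplex in the arc $R(ij)$, and let $S=\operatorname{lk}(\tau,\mathcal T)$, a 2-sphere by Section 3. For $k\notin ij$ we have $R(ijk)\subset X$, and $\tau$ lies in the boundary of this 2-ball by (R3). So $\operatorname{lk}(\tau,R(ijk))$ is a single point $p_k\in S$. If $ijkl\in K$, then $\tau\subset R(ijk)$ lies in the boundary of the 3-ball $R(ijkl)$. So $a_{kl}=\operatorname{lk}(\tau,R(ijkl))$ is an arc in $S$, whose endpoints form the two-point set $\operatorname{lk}(\tau,\partial R(ijkl))$. For subcomplexes $U,V$,
$$\operatorname{lk}(\tau,U)\cap\operatorname{lk}(\tau,V)=\operatorname{lk}(\tau,U\cap V).$$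
Combine this with (R2) and $\operatorname{lk}(\tau,R(ij))=\emptyset$.

* For $k\ne l$, $R(ijk)\cap R(ijl)=R(ij)$, so $p_k\ne p_l$. By (R3) both $p_k$ and $p_l$ lie in $\operatorname{lk}(\tau,\partial R(ijkl))$. So the endpoints of $a_{kl}$ are $p_k$ and $p_l$.
* Two different arcs $a_{kl},a_{k'l'}$ meet in $\operatorname{lk}(\tau,R(ij\cup(kl\cap k'l')))$. This is exactly $p_m$ if $kl\cap k'l'=\{m\}$, and empty if $kl\cap k'l'=\emptyset$.
* If $m\notin kl$, then $R(ijm)\cap R(ijkl)=R(ij)$, so $p_m\notin a_{kl}$.

So the points $p_k$ and arcs $a_{kl}$ embed $\Gamma_{ij}$ in the 2-sphere $S$. A simple planar graph on $n\ge3$ vertices has at most $3n-6$ edges. $\square$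

## 8. The count closes for $d=8$

Now let $d=8$. There are 9 indices, 36 pairs and 126 four-element sets. Let $f_3,f_4$ be the numbers of 4-sets and 5-sets in $K$, and let $N=126-f_3$.

* By Lemma 6(iii), for each pair $ij$ at least $21-15=6$ of the 21 sets $ijkl$ are not in $K$. Each 4-set contains 6 pairs, so $6N\ge36\cdot6$, that is, $N\ge36$.
* By Lemma 6(i), $A\mapsto A^c$ maps the 4-sets not in $K$ injectively into the 5-sets in $K$, so $f_4\ge N$.
* Count pairs $A\subset B$ with $|A|=4$, $|B|=5$, $B\in K$ (then $A\in K$). By Lemma 6(ii), $5f_4\le2f_3=2(126-N)$.

Hence
$$180\le5N\le5f_4\le252-2N\le180,$$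
so equality holds everywhere: $N=f_4=36$ and $f_3=90$. Equality in each bullet says:

* (E1) for each pair $ij$ exactly six sets $ijkl$ are not in $K$;
* (E2) the 5-sets of $K$ are exactly the complements of the 4-sets not in $K$;
* (E3) every 4-set of $K$ lies in exactly two 5-sets of $K$.

## 9. Equality makes $X$ a union of balls and the missing balls single faces

**Lemma 7.** $X=\bigcup\{R(B):B\in K,\ |B|=5\}$.

*Proof.* We exhibit a mod 2 cycle. Let $z$ be the mod 2 sum of all 4-simplices of $\mathcal T$ lying in these balls. By (R2) two different balls meet in dimension at most 3, so they have no common 4-simplex. For a 4-set $A\in K$ let $[R(A)]$ be the sum of the 3-simplices of $\mathcal T$ in $R(A)$. The mod 2 boundary of the sum of the 4-simplices in the ball $R(B)$ is the sum of the 3-simplices in $\partial R(B)$. By (R3) and (R2) this is $\sum_{A\subset B,\,|A|=4}[R(A)]$. Hence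
$$\partial z=\sum_B\ \sum_{A\subset B,\,|A|=4}[R(A)]=0,$$
since by (E3) each 4-set $A\in K$ occurs exactly twice. As $f_4=36$, $z\ne0$. Each 3-simplex lies in exactly two 4-simplices, so $\partial z=0$ means that $z$ contains both or neither of them. As $\mathcal T$ is strongly connected, $z$ contains all 4-simplices. By purity their union is $X$. $\square$

**Lemma 8.** Every $C\in K$ lies in a 5-set of $K$. If $C\subsetneq\{0,\dots,8\}$, $|C|\ge2$ and $C\notin K$, then $X\cap R(C)\subset\partial R(C)$.

*Proof.* By Lemma 7 and (R2), $X\cap R(C)=\bigcup_BR(C\cap B)$ over the 5-sets $B\in K$. If $C\not\subset B$, then $R(C\cap B)\subset\partial R(C)$ when $|C|\ge2$, by (R3), and $R(C\cap B)=\emptyset$ when $|C|=1$. Let $C\in K$. Then $X\cap R(C)=R(C)$ is nonempty and, when $|C|\ge2$, not contained in $\partial R(C)$. So some $B$ contains $C$. If $C\notin K$, no $B\in K$ contains $C$, since $K$ is closed under nonempty subsets; so every term lies in $\partial R(C)$. $\square$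

**Lemma 9.** If $|A|=4$ and $A\notin K$, then $R(A)$ is a single 3-face of $P$.

*Proof.* Suppose the 3-ball $R(A)$ contains more than one 3-face. Triangulate $R(A)$ by subdividing its faces. A triangulated ball is strongly connected, so along a chain from a 3-simplex in one 3-face to a 3-simplex in another we find a 2-simplex $s$ lying in two 3-simplices that belong to different 3-faces $G_1,G_2$. Then $s\subset G_1\cap G_2$. This intersection is a face of dimension at least 2, and less than 3 because $G_1\ne G_2$. So it is a 2-face of $P$, and it lies in $X$ by Lemma 4(a). But $s$ lies in two 3-simplices, so its interior points are interior points of the ball $R(A)$. They lie in $X\cap R(A)$ and not in $\partial R(A)$, contradicting Lemma 8. $\square$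

**Lemma 10.** For all $i\ne j$, $R(ij)$ is a single edge of $P$.

*Proof.* The aim is to write $R(ij)$ as an intersection of two faces. By (E1) there are exactly six pairs $kl\subset\{0,\dots,8\}\setminus ij$ with $ijkl\notin K$. We claim that two of them are disjoint.

Suppose they intersect pairwise. A family of more than three pairwise intersecting 2-sets has a common element: take two members $ab,ac$; if some member does not contain $a$, it is $bc$; then a member containing $a$ must meet $bc$, so it is $ab$ or $ac$, and a member not containing $a$ is $bc$; so there are at most three. Hence our six pairs contain a common $k$. Only six pairs in the 7-set contain $k$, so $ijkl\notin K$ for all $l\notin ijk$. But $ijk\in K$ lies in a 5-set of $K$ by Lemma 8, so some $ijkl\in K$, a contradiction.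

So there are disjoint $kl$, $k'l'$ with $ijkl,\ ijk'l'\notin K$. By Lemma 9, $R(ijkl)$ and $R(ijk'l')$ are faces of $P$. Hence $R(ij)=R(ijkl)\cap R(ijk'l')$ is a face of $P$, and it is 1-dimensional. $\square$

## 10. The convex hull is a simplex; proof of Theorem 1

**Step 1. All polygon quotients of $P$ are triangles.** Sections 7–9 hold for every flag of $P$. This is where the freedom of the flag is used. Let $G'\subset G''$ be faces (possibly $G'=\emptyset$, $G''=P$) with $\dim G''-\dim G'=3$. Choose a flag with $G_{k-3}=G'$ and $G_k=G''$, where $2\le k\le8$. If $G''/G'$ is an $n$-gon, then by (R5) $R(\{k-1,k\})$ contains at least $n-2$ edges, and by Lemma 10 it is one edge. So $n-2\le1$ and $n=3$.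

**Step 2. Recognizing a simplex.** We conclude with a general lemma.

**Lemma 11.** A $d$-polytope ($d\ge2$) all of whose 2-dimensional quotients are triangles is a simplex.

*Proof.* For $d=2$ the polytope $P=P/\emptyset$ is itself such a quotient. Let $d\ge3$. Quotients of a vertex figure are quotients of $P$, so by induction all vertex figures are simplices. Hence every vertex has exactly $d$ neighbors. Let $v$ be a vertex with neighbors $v_1,\dots,v_d$. Since the vertex figure at $v$ is a simplex, the edges $vv_i$ and $vv_j$ lie in a common 2-face. This 2-face is a triangle, so $v_iv_j$ is an edge. Thus $v_i$ is adjacent to $v$ and to all $v_j$, $j\ne i$; these are $d$ vertices, hence all its neighbors. As the graph of $P$ is connected, $P$ has exactly the $d+1$ vertices $v,v_1,\dots,v_d$, and a $d$-polytope with $d+1$ vertices is a simplex. $\square$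

**Step 3. $X$ is a subcomplex.** So $P$ is an 8-simplex. By Lemma 7 and (R1), $X$ is a union of 4-faces of $P$, that is, a subcomplex of $\partial P$. By Lemma 4(a) it contains all 9 vertices, all edges and all triangles. Up to here only (H) was used.

**Step 4. Proof of Theorem 1.** For $M=\mathbb CP^2$, $X$ is a subcomplex of the boundary complex of an 8-simplex, has exactly 9 vertices, and is homeomorphic to $\mathbb CP^2$. So it is a 9-vertex triangulation of $\mathbb CP^2$. By uniqueness of the 9-vertex triangulation it is combinatorially equivalent to $\mathbb CP^2_9$. No general position was assumed, and $F$ was arbitrary. $\blacksquare$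

If one wants to use uniqueness only among combinatorial triangulations, that is, those in which all vertex links are PL spheres, the next section supplies what is needed: the triangulation obtained here is combinatorial and contains all triangles.

## 11. Manifolds with the homology of $\mathbb CP^2$: Theorem 2, parts 1 and 2

**Part 1: $d\le8$.** Suppose $d\ge9$ and take any flag and any $R$ as in Lemma 5. We produce a 4-sphere inside $X$. The planar graph $\Gamma_{ij}$ of Lemma 6(iii) has $d-1\ge8$ vertices, so it is not complete, and some 4-set $A$ is not in $K$. By Lemma 6(i), $R(A)$ contains a 3-face $T\not\subset X$. Since $|A^c|=d-3\ge6$, choose a 6-set $C\subset A^c$ and a 5-face $G\subset R(C)$. By (R2), $G$ is disjoint from $T$. All 4-faces of $G$ are disjoint from $T$, so $\partial G\subset X$ by Lemma 4(b). By invariance of domain the 4-sphere $\partial G$ is open in the 4-manifold $X$; it is also closed, and $X$ is connected. So $X=\partial G\cong S^4$, contradicting $H_2(X)\ne0$. $\blacksquare$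

**Part 2: the case $d=8$.** By Step 3 of Section 10, $P$ is an 8-simplex, and $X$ is a 9-vertex triangulation of $M$ containing all triangles. It remains to identify it.

*This triangulation is combinatorial.* Let $L$ be the link of a vertex $x$. Links of vertices in $L$ are links of edges in $X$, hence 2-spheres by Section 3. So $L$ is a closed 3-manifold, and it is connected, having the homology of $S^3$. It is simply connected: let $U$ be the open cone neighborhood of $x$, $B\subset U$ an open neighborhood of $x$ homeomorphic to $\mathbb R^4$, and $U'\subset B$ a smaller open cone. Then $\pi_1(U'\setminus x)\to\pi_1(U\setminus x)\cong\pi_1(L)$ is an isomorphism, and it factors through $\pi_1(B\setminus x)=1$. So $L\cong S^3$ by Perelman's theorem, and by Moise's theorem $L$ is PL homeomorphic to the standard sphere.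

*Identification.* By Kühnel–Lassmann (*The unique 3-neighborly 4-manifold with few vertices*, J. Combin. Theory Ser. A 35 (1983)), the only 3-neighborly combinatorial 4-manifold with 9 vertices is $\mathbb CP^2_9$; here 3-neighborly means that all triangles are present. Hence $X\cong\mathbb CP^2_9$ and $M\cong\mathbb CP^2$. $\blacksquare$

## 12. $\mathbb CP^2_9$ is tight in $\mathbb E^8$ and in $\mathbb E^7$: Theorem 2, part 3

Let $K_0=\mathbb CP^2_9\subset\partial\Delta^8$ and $X=|K_0|$. The complex $K_0$ contains all triangles on its 9 vertices; its $f$-vector is $(9,36,84,90,36)$. Fix any field.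

**Step 1. Tightness in $\mathbb E^8$.** Let $h$ be an open half-space, $C$ the set of vertices in $h$, $D$ the set of remaining vertices, and $K_0[\cdot]$ the induced subcomplexes. As in Section 1, every point of $X\cap h$ has positive weight on $C$, and moving it linearly to its normalized part on $C$ stays in $h$. So $X\cap h$ deformation retracts onto $|K_0[C]|$. The points of $X\setminus|K_0[D]|$ are exactly those with positive weight on $C$, so the same homotopy shows that $|K_0[C]|\subset X\setminus|K_0[D]|$ is a homotopy equivalence. If $C=\emptyset$ or $D=\emptyset$ there is nothing to prove. Otherwise $K_0[C]$ and $K_0[D]$ contain the 2-skeletons of the simplices on $C$ and $D$. Connectedness and $H_1$ depend only on the 2-skeleton, so both complexes are connected with $H_1=0$, hence also $H^1=0$. By (D), in each degree: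

* $H_0(K_0[C])\to H_0(X)$ is injective, and $H_1(K_0[C])=0$.
* $H_2(K_0[C])\to H_2(X)$ corresponds to $H^2(X,K_0[D])\to H^2(X)$, whose kernel is a quotient of $H^1(K_0[D])=0$.
* $H_3(K_0[C])\cong H^1(X,K_0[D])=0$, as $H^0(X)\to H^0(K_0[D])$ is onto and $H^1(X)=0$.
* $H_4(K_0[C])\cong H^0(X,K_0[D])=0$, as $X$ is connected and $D\ne\emptyset$.

So the embedding is tight for every field.

**Step 2. Complementarity.** We read off the analog of what we saw for $\mathbb RP^2$. The embedding just treated is tight and substantial with $P=\Delta^8$, so Sections 7–9 apply to it. The 9 vertices $R(\{i\})$ are distinct by (R2), so they are all the vertices of $P$. By (R2), $R(\{j\})\subset R(C)$ if and only if $j\in C$. By (R1), $R(C)$ is a union of $(|C|-1)$-faces. Each of these has $|C|$ vertices, all among the $|C|$ points $R(\{i\})$, $i\in C$. So $R(C)$ is the face spanned by these points. Hence $K=K_0$ after identifying $i$ with $R(\{i\})$. By (E2), a 5-set is in $K$ if and only if its complement is not. All nonempty sets of size at most 3 are in $K$, and those of size at least 6 are not, by Lemma 8. Thus for no nonempty proper $C$ are both $C$ and $C^c$ in $K$.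

**Step 3. Projection to $\mathbb E^7$.** Let $\pi\colon\mathbb E^8\to\mathbb E^7$ be the affine map sending the vertices of $\Delta^8$ to 9 given points in general position. Any 8 of these points are affinely independent, so the affine dependences of the 9 points are the multiples of one $\lambda$, all of whose coordinates are nonzero. Suppose $x\ne y$ in $X$ had $\pi(x)=\pi(y)$. In barycentric coordinates, $x-y=t\lambda$ with $t\ne0$. So the support of $x$ contains $C=\{i:t\lambda_i>0\}$, and the support of $y$ contains $\{i:t\lambda_i<0\}=C^c$. Both are nonempty, since the coordinates of $\lambda$ sum to $0$. The supports of points of $X$ are in $K$, so $C$ and $C^c$ would both be in $K$, contradicting Step 2. So $\pi|_X$ is injective, and since $X$ is compact it is an embedding. It is affine on every simplex. It is substantial, because the 9 points affinely span $\mathbb E^7$. It is tight for every field: the preimage under $\pi$ of an open half-space of $\mathbb E^7$ is an open half-space of $\mathbb E^8$, so tightness follows from Step 1. $\blacksquare$
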